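\title{The linear regions of eight or more subspaces are not polyhedral}

\begin{abstract}
The rank vector of $n$ subspaces of a finite-dimensional vector space lists the dimensions of all their partial sums, and the linear region $\mathcal L_n$ is the closed convex cone generated by the rank vectors over all fields. We prove that $\mathcal L_n$ is not polyhedral for $n\ge 8$, so that no finite list of linear rank inequalities determines it; the same holds over each fixed field. The proof encodes in eight subspaces a linear operator with a bounded number of nilpotent Jordan blocks of each size. This yields an infinite sequence of linear rank inequalities and determines exactly a three-dimensional image of one face of $\mathcal L_8$, which has infinitely many extreme rays. The cases $n=6,7$ are not decided.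
\end{abstract}

\section{Rank vectors and linear regions}\label{sec:intro}

Write $[n]=\{1,\dots,n\}$ and index the coordinates of $\mathbb R^{2^n-1}$ by the nonempty subsets $I\subseteq[n]$. A \emph{configuration} is a list $V_1,\dots,V_n$ of subspaces of a finite-dimensional vector space over a field $\mathbb F$; any field is allowed. Its \emph{rank vector} $h\in\mathbb R^{2^n-1}$ has coordinates $h_I=\dim\sum_{i\in I}V_i$. It measures how the subspaces overlap; for instance $h_1+h_2-h_{12}=\dim(V_1\cap V_2)$, where $h_{12}$ stands for $h_{\{1,2\}}$. A \emph{linear rank inequality} on $n$ variables is an inequality $\sum_I c_Ih_I\ge0$ that holds for the rank vector of every configuration of $n$ subspaces, over every field.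

The \emph{linear region} $\mathcal L_n$ is the closure of the convex cone generated by all rank vectors of $n$ subspaces, over all fields, and $\mathcal L_n^{\mathbb F}\subseteq\mathcal L_n$ is the closure of the convex cone generated by the rank vectors over one field $\mathbb F$. A closed convex cone is the intersection of the half-spaces $\{\sum_Ic_Ih_I\ge0\}$ that contain it, so $\mathcal L_n$ is exactly the set of points that satisfy all linear rank inequalities. A closed convex cone is \emph{polyhedral} if it is the intersection of finitely many closed half-spaces; by the Minkowski--Weyl theorem this holds if and only if it is \emph{finitely generated}, that is, equal to the set of nonnegative combinations of finitely many vectors. Thus $\mathcal L_n$ is polyhedral exactly when finitely many linear rank inequalities imply all the others. The following question is posed in \cite{LRI}.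

\medskip
\noindent\textbf{Problem.} \emph{Is $\mathcal L_n$ a polyhedral cone for every $n\ge1$?}
\medskip

The first inequalities are the \emph{Shannon inequalities}: $h_I\le h_J$ for $I\subseteq J$, and $h_{I\cup J}+h_{I\cap J}\le h_I+h_J$, with $h_\emptyset=0$. The second family follows from the dimension formula, because $\sum_{i\in I\cap J}V_i$ lies in both $\sum_{i\in I}V_i$ and $\sum_{i\in J}V_i$. For $n=2$ there is nothing else: if $h_1,h_2\le h_{12}\le h_1+h_2$, then
\[
(h_1,h_2,h_{12})=(h_{12}-h_2)(1,0,1)+(h_{12}-h_1)(0,1,1)+(h_1+h_2-h_{12})(1,1,1),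
\]
and the three vectors on the right are rank vectors of subspaces of a line. Further inequalities come from auxiliary subspaces that are not sums of the $V_i$. For any subspaces $U,S,T$,
\begin{equation}\label{eq:meet}
\dim(U\cap S)+\dim(U\cap T)\le\dim U+\dim(S\cap T),
\end{equation}
since the left side equals $\dim\bigl((U\cap S)+(U\cap T)\bigr)+\dim(U\cap S\cap T)$. Take $n=4$ and $U=V_1\cap V_2$. For $l=3,4$ the space $U+V_l$ lies in $(V_1+V_l)\cap(V_2+V_l)$, so $\dim U+h_l-\dim(U\cap V_l)\le h_{1l}+h_{2l}-h_{12l}$. Adding these two inequalities and \eqref{eq:meet} with $S=V_3$, $T=V_4$ gives the \emph{Ingleton inequality}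
\[
h_1+h_2+h_{34}+h_{123}+h_{124}\le h_{12}+h_{13}+h_{14}+h_{23}+h_{24},
\]
one for each of the six choices of the pair that plays the role of $\{1,2\}$.

The following results are quoted in \cite{LRI}. The cone $\mathcal L_n$ is polyhedral for $n\le5$. The cone $\mathcal L_4$ is determined by the Shannon inequalities and the six Ingleton inequalities, and $\mathcal L_5$ by a known list of several thousand inequalities. For $n=6$ more than a billion pairwise independent linear rank inequalities are known, and no generating set is known. These cases suggest lists that grow quickly with $n$ but stay finite. The answer is nevertheless negative. Recall that a ray $\mathbb R_{\ge0}\,r$ in a convex cone $M$ is \emph{extreme} if $r=g+g'$ with $g,g'\in M$ forces $g,g'\in\mathbb R_{\ge0}\,r$.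

\begin{theorem}\label{thm:main}
Let $n\ge8$ and let $\mathbb F$ be any field. Every closed convex cone $M$ with $\mathcal L_n^{\mathbb F}\subseteq M\subseteq\mathcal L_n$ is non-polyhedral and has infinitely many extreme rays. In particular, $\mathcal L_n$ is not polyhedral for any $n\ge8$.
\end{theorem}

Hence no finite list of linear rank inequalities determines $\mathcal L_n$ for $n\ge8$. The argument does not decide the cases $n=6,7$.

Faces and linear images of polyhedral cones are polyhedral, so it suffices to find one face of $\mathcal L_8$ and one linear map under which the face has a non-polyhedral image. Infinitely many inequalities need a source that can be iterated, and ours is a linear operator $X$. Four subspaces encode $X$, and the rank vector sees only its image, never the images of $X^2,X^3,\dots$. Four more subspaces encode invariant subspaces that tie the powers of $X$ together and force a dimension to grow quadratically. Sections~\ref{sec:jordan} and~\ref{sec:cone} treat this mechanism for operators, and Section~\ref{sec:eight} translates it into eight subspaces.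 Because $\mathcal L_8$ is a closure, the argument must survive small errors; this is done in Sections~\ref{sec:approx} and~\ref{sec:recover}. Section~\ref{sec:end} finishes the proof.

\section{Operators with few Jordan blocks of each size}\label{sec:jordan}

A \emph{datum} over $\mathbb F$ consists of finite-dimensional spaces $V$ and $P$, each with a linear operator written $X$, and two injective linear maps $\zeta,\chi\colon P\to V$ that commute with $X$, such that $\chi P\subseteq XV$. Its \emph{parameters} are
\[
\alpha=\dim V/(XV+\zeta P),\qquad\beta=\dim V/XV,\qquad\gamma=\dim V .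
\]
When $\alpha$ is small, one copy of $P$ almost fills $V/XV$, while another copy of $P$ fits inside $XV$. How small can $\gamma$ be, given $\alpha$ and $\beta$? We use one fact repeatedly: if $S$ is $X$-invariant, then $\dim S/XS=\dim\ker X|_S$ by the rank--nullity theorem.

Let $\alpha=1$ and $\beta=2$. Since $\alpha<\beta$, we have $\zeta P\not\subseteq XV$, so $P\ne0$. Since $\chi$ is injective, $XV\supseteq\chi P\neq0$, and $\gamma=\beta+\dim XV\ge2+1$. Now let $\alpha=1$ and $\beta=3$. The image of $\zeta P$ in $V/XV$ has dimension $2$ and is a quotient of $P/XP$, so $X$ has a kernel of dimension at least $2$ on $P$, hence on $XV\supseteq\chi P$, and $\dim XV/X^2V\ge2$. The pair $XV$, $XP$ with the restricted maps is again a datum, and its first parameter is at most $1$, because $X$ maps $V/(XV+\zeta P)$ onto $XV/(X^2V+\zeta XP)$. As in the first case $X^2V\ne0$, and $\gamma\ge3+2+1$. The general statement uses the linear forms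
\[
f_k(\alpha,\beta,\gamma)=\gamma-k\beta+\tbinom k2\alpha\qquad(k\ge1).
\]

\begin{lemma}\label{lem:exact}
The parameters of a datum satisfy $f_k(\alpha,\beta,\gamma)\ge0$ for all $k\ge1$.
\end{lemma}

\begin{proof}
Let $\beta_i=\dim X^iV/X^{i+1}V$, so $\beta_0=\beta$. Choose $Y$ with $\dim Y=\alpha$ and $V=XV+\zeta P+Y$. Then $X^iV=X^{i+1}V+\zeta X^iP+X^iY$, and the image of $\zeta X^iP$ in $X^iV/X^{i+1}V$ is a quotient of $X^iP/X^{i+1}P$. Moreover $\chi$ embeds $X^iP$ in $X^{i+1}V$ compatibly with $X$. Hence
\begin{equation}\label{eq:chain}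
\beta_i\le\alpha+\dim X^iP/X^{i+1}P=\alpha+\dim\ker X|_{X^iP}\le\alpha+\dim\ker X|_{X^{i+1}V}=\alpha+\beta_{i+1}.
\end{equation}
So $\beta_i\ge\beta-i\alpha$, and $\gamma\ge\beta_0+\dots+\beta_{k-1}\ge k\beta-\binom k2\alpha$.
\end{proof}

Over any field, $V$ is a direct sum of invariant subspaces on which $X$ is nilpotent and invertible, respectively, and $\beta_i$ is the number of nilpotent Jordan blocks of size greater than $i$. So \eqref{eq:chain} says that $X$ has at most $\alpha$ nilpotent blocks of each size. If $\alpha=1$ and $\beta=m$, the $m$ blocks have distinct sizes, and $\gamma\ge1+2+\dots+m$. This bound is attained. Put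
\[
r_m=\bigl(1,m,\tfrac{m(m+1)}2\bigr)\qquad(m\ge1).
\]

\begin{example}\label{ex:stair}
Let $V=\mathbb F[x,z]/(x,z)^m$ and $P=\mathbb F[x,z]/(x,z)^{m-1}$, so $P=0$ if $m=1$. The monomials of degree less than $m$, respectively $m-1$, are bases of $V$ and $P$. Let $X$ be multiplication by $x$ on both spaces and let $\chi,\zeta\colon P\to V$ be multiplication by $x$ and by $z$. These maps are well defined because they raise degrees by one, they are injective because they send distinct basis monomials to distinct basis monomials, and they commute with $X$. Further $\chi P=xV$ and $\zeta P=zV$; see Figure~\ref{fig:stair}. The quotient $V/xV$ has basis $1,z,\dots,z^{m-1}$ and $V/(xV+zV)$ has basis $1$. So $(\alpha,\beta,\gamma)=r_m$.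
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (1,0)--(4,0)--(4,1)--(3,1)--(3,2)--(2,2)--(2,3)--(1,3)--cycle;
\foreach \x/\y/\m in {0/0/{1},1/0/{x},2/0/{x^2},3/0/{x^3},0/1/{z},1/1/{xz},2/1/{x^2z},0/2/{z^2},1/2/{xz^2},0/3/{z^3}}
  {\draw (\x,\y) rectangle +(1,1); \node at (\x+0.5,\y+0.5) {$\m$};}
\draw[line width=1.6pt] (0,1)--(3,1)--(3,2)--(2,2)--(2,3)--(1,3)--(1,4)--(0,4)--cycle;
\end{tikzpicture}
\caption{The monomial basis of $V=\mathbb F[x,z]/(x,z)^4$. The rows are the Jordan blocks of multiplication by $x$, of sizes $4,3,2,1$. The subspaces $xV$ (shaded) and $zV$ (heavy outline) both have blocks of sizes $3,2,1$ and are copies of $\mathbb F[x,z]/(x,z)^3$.}\label{fig:stair}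
\end{figure}

\begin{example}\label{ex:unit}
If $V=P=\mathbb F$ and $X,\zeta,\chi$ are the identity, then $(\alpha,\beta,\gamma)=(0,0,1)$.
\end{example}

\begin{remark}\label{rem:hyp}
Let $V=P=\mathbb F$, $X=0$ and $\zeta=\mathrm{id}$. Then $(\alpha,\beta,\gamma)=(0,1,1)$ and $f_2=-1$. With $\chi=\mathrm{id}$ only the condition $\chi P\subseteq XV$ fails, and with $\chi=0$ only the injectivity of $\chi$ fails, so both are needed. The proof of Lemma~\ref{lem:exact} does not use the injectivity of $\zeta$.
\end{remark}

\section{The cone spanned by the staircases}\label{sec:cone}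

In the plane where the first coordinate is $1$, the points $r_m$ lie on a parabola, and a direct expansion gives
\begin{equation}\label{eq:fr}
f_k(r_m)=\tfrac12\bigl(m^2+m-2km+k^2-k\bigr)=\tfrac12(m-k)(m-k+1).
\end{equation}
This is nonnegative for integers $m,k$ and vanishes exactly for $m\in\{k-1,k\}$: the equations $f_k=0$ describe chords between consecutive points of the parabola. Let
\[
K=\{(A,B,C)\in\mathbb R^3:\ A\ge0,\ B\ge A,\ f_k(A,B,C)\ge0\text{ for all }k\ge1\},
\]
and let $\operatorname{cone}(Z)$ denote the set of finite nonnegative combinations of elements of $Z$.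

\begin{lemma}\label{lem:K}
$K=\operatorname{cone}\bigl(\{r_m:m\ge1\}\cup\{(0,0,1)\}\bigr)$. Every ray $\mathbb R_{\ge0}\,r_m$ is extreme in $K$, and $K$ is not finitely generated.
\end{lemma}

\begin{proof}
By \eqref{eq:fr}, $r_m\in K$, and $(0,0,1)\in K$ because $f_k(0,0,1)=1$. Conversely, let $(A,B,C)\in K$. If $A=0$, then $B\ge0$ and $C\ge kB$ for all $k$, which forces $B=0$ and then $C\ge0$. If $A>0$, scale to $A=1$, so that $B\ge1$. Write $B=m+t$ with $m=\lfloor B\rfloor\ge1$ and $0\le t<1$. The point $(1-t)r_m+tr_{m+1}$ has the form $(1,B,C_0)$, and $f_{m+1}$ vanishes there by \eqref{eq:fr}. Hence $s=C-C_0=f_{m+1}(1,B,C)\ge0$ and $(1,B,C)=(1-t)r_m+tr_{m+1}+s(0,0,1)$.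

The forms $f_m$ and $f_{m+1}$ are nonnegative on $K$ and vanish at $r_m$. They are linearly independent, since they have the same coefficient of $C$ and different coefficients of $B$, so their common kernel is the line $\mathbb Rr_m$. If $r_m=\sum_lg_l$ with $g_l\in K$, then $f_m(g_l)=f_{m+1}(g_l)=0$ for each $l$, so $g_l\in\mathbb Rr_m$, and $g_l\in\mathbb R_{\ge0}\,r_m$ because $A\ge0$ on $K$. Thus the ray is extreme, and every generating set of $K$ contains a positive multiple of each $r_m$. The $r_m$ are pairwise non-proportional, so no generating set is finite.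
\end{proof}

\section{Encoding a datum in eight subspaces}\label{sec:eight}

A rank vector knows nothing about maps, so the maps of a datum must be replaced by their graphs. We do this in two steps, first for $\zeta$ and $\chi$, then for $X$. The intermediate notion is stated with an error term, which will be needed later. For subspaces $S,T$ of a vector space and a real $c\ge0$, write
\[
S\subset_cT\qquad\text{if}\qquad\dim(S+T)/T\le c .
\]
Since $(S+T)/T\cong S/(S\cap T)$, this says that $S\cap T$ has codimension at most $c$ in $S$, and $S\subset_0T$ means $S\subseteq T$.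

\begin{definition}\label{def:system}
Let $\varepsilon\ge0$. An \emph{$\varepsilon$-system} is a finite-dimensional space $W$ with an operator $X$ and subspaces $G_1,\dots,G_4$ such that
\begin{itemize}
\item[(H1)] $XG_j\subset_\varepsilon G_j$ for $j=1,\dots,4$;
\item[(H2)] $\dim(G_s\cap G_4)\le\varepsilon$ and $W\subset_\varepsilon G_s+G_4$ for $s=2,3$;
\item[(H3)] $\dim(G_1\cap G_s)\le\varepsilon$ for $s=2,3$;
\item[(H4)] $G_3\subset_\varepsilon XW+G_1$.
\end{itemize}
Its \emph{parameters} are $\alpha=\dim W/(XW+G_1+G_2)$, $\beta=\dim W/(XW+G_1)$, $\gamma=\dim W/G_1$.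
\end{definition}

A datum gives a $0$-system with the same parameters. Let $W=V\oplus P$ with $X$ acting on both summands, and
\[
G_1=0\oplus P,\qquad G_2=\{(\zeta p,p)\},\qquad G_3=\{(\chi p,p)\},\qquad G_4=V\oplus0 .
\]
Then (H1) holds because $\zeta,\chi$ commute with $X$; (H2) holds because $G_2,G_3$ are graphs over $P$; (H3) is the injectivity of $\zeta,\chi$; and (H4) holds because $XW+G_1=XV\oplus P$. Since also $XW+G_1+G_2=(XV+\zeta P)\oplus P$, the parameters agree. Conversely, a $0$-system gives a datum with $V=W/G_1$ and $P=W/G_4$, the two maps being $W/G_4\cong G_s\to W/G_1$. So $G_4$ is there to express that $G_2$ and $G_3$ are isomorphic as spaces with operator: dimensions cannot say ``isomorphic,'' but they can say ``common invariant complement.'' The subspace $G_1$ makes room for this complement. If $G_1=0$, then $G_3\subseteq XG_3\oplus XG_4$ forces $G_3=XG_3$, hence $G_2=XG_2\subseteq XW$ and $\alpha=\beta$.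

Now let $W,X,G_1,\dots,G_4$ be given with all $G_j$ invariant under $X$. In $E=W\oplus W$ put
\begin{equation}\label{eq:model}
a_1=W\oplus0,\quad a_2=0\oplus W,\quad a_3=\{(w,w)\},\quad a_4=\{(w,Xw)\},\quad b_j=G_j\oplus G_j .
\end{equation}
Here $a_p\oplus a_q=E$ for $pq$ in the set of \emph{good pairs} $\mathcal P=\{12,13,23,24\}$. The other two pairs carry information about $X$: we have $a_1+a_4=W\oplus XW$ and $a_3\cap a_4\cong\ker(X-\mathrm{id})$. The image of $X$ enters the rank vector through $a_1+a_4$.

We write a configuration on eight variables as $(a_1,\dots,a_4,b_1,\dots,b_4)$, and put $h(a_1a_4b_1)=\dim(a_1+a_4+b_1)$ and so on, $N=h(a_1\cdots b_4)$, and $\mu(s,t)=h(s)+h(t)-h(st)=\dim(s\cap t)$. These are linear functions of the rank vector, and so are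
\[
A=N-h(a_1a_4b_1b_2),\qquad B=N-h(a_1a_4b_1),\qquad C=\tfrac12\bigl(N-h(b_1)\bigr)
\]
and the \emph{defect}
\begin{align*}
\delta={}&\sum_{pq\in\mathcal P}\bigl[\mu(a_p,a_q)+N-h(a_pa_q)\bigr]\\
&+\sum_{j=1}^4\sum_{pq\in\mathcal P}\bigl[h(b_j)+\mu(a_p,a_q)-\mu(b_j,a_p)-\mu(b_j,a_q)\bigr]\\
&+\sum_{s=2,3}\bigl[\mu(b_s,b_4)+N-h(b_sb_4)\bigr]+\mu(b_1,b_2)+\mu(b_1,b_3)\\
&+\bigl[h(a_1a_4b_1b_3)-h(a_1a_4b_1)\bigr].
\end{align*}
The first line measures the failure of $a_1,\dots,a_4$ to encode an operator, the second line corresponds to (H1), the third to (H2) and (H3), and the fourth to (H4). On a rank vector every bracket and every $\mu$ is nonnegative; for the second line this is \eqref{eq:meet}. Therefore $\delta\ge0$ on $\mathcal L_8$, and on a rank vector each bracket, each of $\mu(a_p,a_q)$, $N-h(a_pa_q)$ $(pq\in\mathcal P)$, and each of $\mu(b_s,b_4)$, $N-h(b_sb_4)$, $\mu(b_1,b_s)$ $(s=2,3)$ is at most $\delta$.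

\begin{proposition}\label{prop:attain}
Over every field and for every $m\ge1$ there is a configuration with $\delta=0$ and $(A,B,C)=r_m$. There is also one with $\delta=0$ and $(A,B,C)=(0,0,1)$.
\end{proposition}

\begin{proof}
By Examples~\ref{ex:stair} and~\ref{ex:unit} it suffices to show that the configuration \eqref{eq:model} of a $0$-system has $\delta=0$ and $(A,B,C)=(\alpha,\beta,\gamma)$. We have $N=2\dim W$. The first line of $\delta$ vanishes because $a_p\oplus a_q=E$ for good pairs. Projection to a suitable factor identifies each $b_j\cap a_p$ with $G_j$; for $p=4$ this uses $XG_j\subseteq G_j$. So $\mu(b_j,a_p)=\frac12h(b_j)$, and the second line vanishes. The third line vanishes by (H2) and (H3), applied in both factors. Finally, for $J\subseteq\{1,2,3,4\}$,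
\begin{equation}\label{eq:RJ}
a_1+a_4+\sum_{j\in J}b_j=W\oplus\Bigl(XW+\sum_{j\in J}G_j\Bigr).
\end{equation}
With (H4) this shows that the fourth line vanishes, and with $J=\{1,2\}$ and $J=\{1\}$ it gives $A=\alpha$ and $B=\beta$. Also $C=\dim W-\dim G_1=\gamma$.
\end{proof}

For $m=2$, the space $W$ has basis $1,x,z,p$, the operator $X$ sends $1$ to $x$ and kills $x,z,p$, and $G_1,G_2,G_3$ are the lines spanned by $p$, $z+p$, $x+p$, while $G_4$ is spanned by $1,x,z$. Here $N=8$, $h(a_1a_4b_1b_2)=7$, $h(a_1a_4b_1)=6$, $h(b_1)=2$, and $(A,B,C)=(1,2,3)$.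

We shall see that a configuration with $\delta=0$ comes from a $0$-system, so that $f_k(A,B,C)\ge0$ for it. This is not enough. A point of $\mathcal L_8$ with $\delta=0$ is a limit of nonnegative combinations of rank vectors, and these rank vectors may all have $\delta>0$, small only in proportion to their dimensions. What passes to the closure is a linear inequality valid for all configurations, with a constant that depends neither on the field nor on the dimensions.

\begin{proposition}\label{prop:ineq}
For each $k\ge1$ there is a constant $\kappa_k$ such that $f_k(A,B,C)+\kappa_k\,\delta\ge0$ for all configurations of eight subspaces over all fields.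
\end{proposition}

The two propositions determine the image of a face. If $M\subseteq\mathcal L_8$ is a convex cone, then $M\cap\{\delta=0\}$ is a face of $M$, because $\delta\ge0$ on $M$.

\begin{theorem}\label{thm:face}
Let $\mathbb F$ be any field and $M$ a closed convex cone with $\mathcal L_8^{\mathbb F}\subseteq M\subseteq\mathcal L_8$. The image of the face $M\cap\{\delta=0\}$ under the linear map $(A,B,C)$ is exactly
\[
K=\{A\ge0,\ B\ge A,\ f_k\ge0\ \text{for all }k\ge1\}=\operatorname{cone}\bigl(\{r_m:m\ge1\}\cup\{(0,0,1)\}\bigr),
\]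
and all the rays $\mathbb R_{\ge0}\,r_m$ are extreme in $K$. In particular, the image does not depend on the field, and the coefficients in all the inequalities $f_k\ge0$ are sharp.
\end{theorem}

Sharpness means that no coefficient of $f_k$ can be lowered, the others being kept, without making the inequality false on the face.

\begin{remark}\label{rem:terms}
Take $V=P=\mathbb F$, $X=0$, $\zeta=\mathrm{id}$ as in Remark~\ref{rem:hyp} and form $G_1,G_2,G_4$ and \eqref{eq:model} as above, so that $f_2(A,B,C)=-1$. For $G_3=G_2$ only the fourth line of $\delta$ is nonzero, for $G_3=G_1$ only $\mu(b_1,b_3)$, and for $G_3=0$ only the bracket with $s=3$. Proposition~\ref{prop:ineq} fails for $k=2$ if any one of these three terms is removed from $\delta$.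
\end{remark}

\section{The staircase inequality with errors}\label{sec:approx}

The relation $S\subset_cT$ holds if and only if $S\subseteq T+Y$ for some $Y$ with $\dim Y\le c$: take for $Y$ a complement of $T$ in $S+T$. This gives at once $\dim S\le\dim T+c$, the same relation for every subspace of $S$, and the first three of the following rules.
\begin{itemize}
\item[(F1)] If $S\subset_cT\subset_{c'}R$, then $S\subset_{c+c'}R$.
\item[(F2)] If $S_1\subset_{c_1}T_1$ and $S_2\subset_{c_2}T_2$, then $S_1+S_2\subset_{c_1+c_2}T_1+T_2$.
\item[(F3)] If $S\subset_cT$ and $L$ is linear, then $LS\subset_cLT$.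
\item[(F4)] If $S\subset_cT$, then $\dim(S\cap R)\le\dim(T\cap R)+c$ for every $R$.
\end{itemize}
For (F4), the kernel of the map $S\cap R\to(S+T)/T$ lies in $T\cap R$.

\begin{lemma}\label{lem:approx}
Let $\lambda_k=\sum_{i=0}^{k-1}(4i^2+8i)$. The parameters of every $\varepsilon$-system over every field satisfy $f_k(\alpha,\beta,\gamma)\ge-\lambda_k\varepsilon$ for all $k\ge1$.
\end{lemma}

\begin{proof}
We follow the chain \eqref{eq:chain}. The difficulty is that $X$ no longer acts on $W/G_1$ or on $W/G_4$, so that neither kernels nor the space $P$ are available. Dimensions of images in $W/G_1$ still make sense, and we replace the dimension of a kernel by a drop in dimension: for $S\subseteq W$ put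
\[
\rho(S)=\dim(S+G_1)-\dim G_1,\qquad d(S)=\rho(S)-\rho(XS),\qquad\beta_i=d(X^iW).
\]
Then $\rho(W)=\gamma$ and $\beta_0=\beta$. By (H1), (F3) and (F1), for all $i\ge0$ and all $j$,
\begin{equation}\label{eq:inv}
X^{i+1}G_j\subset_\varepsilon X^iG_j,\qquad X^iG_j\subset_{i\varepsilon}G_j .
\end{equation}

\emph{First link: $\beta_i\le\alpha+d(X^iG_2)+(i+1)\varepsilon$.} Let $S=X^{i+1}W+G_1$, $T=X^iG_2+G_1$ and $H=X^{i+1}G_2+G_1$. Applying $X^i$ to $W\subset_\alpha XW+G_1+G_2$ and using \eqref{eq:inv} for $G_1$ gives $X^iW+G_1\subset_{\alpha+i\varepsilon}S+T$. Also $H\subseteq S$, and $H\subset_\varepsilon T$ by \eqref{eq:inv}, so $\dim H\le\dim(S\cap T)+\varepsilon$ by (F4). Therefore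
\[
\dim(X^iW+G_1)\le\alpha+i\varepsilon+\dim S+\dim T-\dim H+\varepsilon .
\]
Subtracting $\dim G_1$ from each of the four dimensions, which changes both sides equally, gives the claim.

\emph{Second link: $d(X^iG_2)\le d(X^iG_3)+(6i+9)\varepsilon$.} We compare both $\rho(X^iG_2)$ and $\rho(X^iG_3)$ with $w_i=\dim(X^iW+G_4)-\dim G_4$, which plays the role of $\dim X^iP$. For $s=2,3$ the dimension formula gives
\[
\rho(X^iG_s)=\bigl[\dim(X^iG_s+G_4)-\dim G_4\bigr]+\dim(X^iG_s\cap G_4)-\dim(X^iG_s\cap G_1).
\]
By \eqref{eq:inv}, (F4), (H2) and (H3), both intersections have dimension at most $(i+1)\varepsilon$. By (H2) and \eqref{eq:inv}, $X^iW\subset_\varepsilon X^iG_s+X^iG_4\subset_{i\varepsilon}X^iG_s+G_4$, so the bracket lies between $w_i-(i+1)\varepsilon$ and $w_i$. Hence $\rho(X^iG_s)$ lies between $w_i-2(i+1)\varepsilon$ and $w_i+(i+1)\varepsilon$, and $|\rho(X^iG_2)-\rho(X^iG_3)|\le3(i+1)\varepsilon$. Use this for $i$ and for $i+1$.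

\emph{Third link: $d(X^iG_3)\le\beta_{i+1}+(i+2)\varepsilon$.} A larger space has a larger kernel; the substitute is
\begin{equation}\label{eq:mono}
d(S)\le d(T)+\varepsilon\qquad\text{whenever }S\subseteq T .
\end{equation}
Indeed, $X$ induces a surjection from $(T+G_1)/(S+G_1)$ onto $(XT+XG_1+G_1)/(XS+XG_1+G_1)$. The source has dimension $\rho(T)-\rho(S)$, and the target has dimension at least $\rho(XT)-\rho(XS)-\varepsilon$, because $XS+XG_1+G_1\subset_\varepsilon XS+G_1$. This proves \eqref{eq:mono}. The space $X^iG_3$ need not lie in $X^{i+1}W$, so we take $S=X^iG_3$ and $T=X^iG_3+X^{i+1}W$. By (H4) and \eqref{eq:inv}, $X^iG_3\subset_\varepsilon X^{i+1}W+X^iG_1\subset_{i\varepsilon}X^{i+1}W+G_1$, so $\rho(T)\le\rho(X^{i+1}W)+(i+1)\varepsilon$. Also $\rho(XT)\ge\rho(X^{i+2}W)$. Thus $d(T)\le\beta_{i+1}+(i+1)\varepsilon$, and \eqref{eq:mono} gives the claim.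

The three links give $\beta_{i+1}\ge\beta_i-\alpha-(8i+12)\varepsilon$, hence $\beta_i\ge\beta-i\alpha-(4i^2+8i)\varepsilon$ by induction. Finally,
\[
\gamma=\rho(X^kW)+\sum_{i=0}^{k-1}\beta_i\ge k\beta-\tbinom k2\alpha-\lambda_k\varepsilon.\qedhere
\]
\end{proof}

\section{Recovering the operator from a configuration}\label{sec:recover}

Suppose first that the first two lines of $\delta$ vanish, and let $E$ be the sum of the eight subspaces. Then $E=a_1\oplus a_2$, and $a_3$, being a complement of both $a_1$ and $a_2$, identifies $a_2$ with $W=a_1$. The complement $a_4$ of $a_2$ is the graph of an operator $X$. Each $b_j$ is the sum of its intersections with the two members of any good pair. The pair $12$ gives $b_j=G\oplus G'$; projecting to the factors, the pairs $23$ and $13$ give $G\subseteq G'$ and $G'\subseteq G$, and the pair $24$ gives $XG\subseteq G$. So the configuration has the form \eqref{eq:model}. The next lemma carries this out with errors.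

\begin{lemma}\label{lem:recover}
For every configuration of eight subspaces, with $W=a_1$ and $G_j=b_j\cap a_1$, there is an operator $X$ on $W$ such that $W,X,G_1,\dots,G_4$ is a $19\delta$-system whose parameters satisfy
\[
|\alpha-A|\le10\delta,\qquad|\beta-B|\le8\delta,\qquad|\gamma-C|\le3\delta .
\]
\end{lemma}

\begin{proof}
Let $E$ be the sum of the eight subspaces, $b_0=E$, and $b_j^p=b_j\cap a_p$, so that $b_0^p=a_p$ and $G_j=b_j^1$. We often use that $y\in S+T$ if and only if $x+y\in T$ for some $x\in S$.

\emph{Step 1: almost direct sums; \textup{(H2)}, \textup{(H3)} and $\gamma$.} For $pq\in\mathcal P$ and $0\le j\le4$,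
\begin{equation}\label{eq:split}
b_j\subset_\delta b_j^p+b_j^q,\qquad\dim(b_j^p\cap b_j^q)\le\delta .
\end{equation}
The second bound holds since $b_j^p\cap b_j^q\subseteq a_p\cap a_q$. For the first, the codimension of $b_j^p+b_j^q$ in $b_j$ is $N-h(a_pa_q)$ if $j=0$, and for $j\ge1$ it is $h(b_j)-\mu(b_j,a_p)-\mu(b_j,a_q)+\dim(b_j\cap a_p\cap a_q)$, which is at most a bracket in the second line of $\delta$. By \eqref{eq:split}, $\dim b_j^p+\dim b_j^q$ differs from $\dim b_j$ by at most $\delta$. Adding this for the pairs $12$ and $13$ and subtracting it for $23$ gives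
\begin{equation}\label{eq:half}
\bigl|\dim b_j^1-\tfrac12\dim b_j\bigr|\le\tfrac32\delta\qquad(0\le j\le4).
\end{equation}
With $j=0,1$ this gives $|\gamma-C|\le3\delta$. For $s=2,3$ we have $G_1\cap G_s\subseteq b_1\cap b_s$ and $G_s\cap G_4\subseteq b_s\cap b_4$, so these intersections have dimension at most $\delta$. Since $h(b_s)+h(b_4)\ge h(b_sb_4)\ge N-\delta$, three uses of \eqref{eq:half} give
\[
\dim W-\dim(G_s+G_4)\le\bigl(\tfrac N2+\tfrac32\delta\bigr)-\bigl(\tfrac{N-\delta}2-3\delta\bigr)+\delta=6\delta .
\]
So (H2) and (H3) hold with $6\delta$. For later use put $\tilde b_j^2=b_j^2\cap(b_j^1+b_j^3)$ for $0\le j\le4$. This is the part of $b_j^2$ that can be carried to $b_j^1$ along $a_3$, and it has codimension at most $\delta$ in $b_j^2$ by \eqref{eq:split} for the pair $13$.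

\emph{Step 2: the operator and \textup{(H1)}.} In \eqref{eq:model}, $Xx$ is found by passing from $x\in a_1$ to the $y\in a_2$ with $x+y\in a_4$, and from $y$ to the $x'\in a_1$ with $x'+y\in a_3$. Now $y$ and $x'$ may fail to exist or to be unique, so we start from the linear relation
\[
\mathcal X=\{(x,x')\in W\times W:\ x+y\in a_4\text{ and }x'+y\in a_3\text{ for some }y\in a_2\},
\]
a subspace of $W\times W$. Its domain, the projection to the first factor, is $D=a_1\cap(\tilde b_0^2+a_4)$. Since $E\subset_\delta a_2+a_4\subset_\delta\tilde b_0^2+a_4$, the codimension of $D$ in $W$ is at most $2\delta$. Its indeterminacy is $\mathcal X_0=\{x':(0,x')\in\mathcal X\}$. The space of pairs $(y,x')$ with $y\in a_2\cap a_4$, $x'\in a_1$, $x'+y\in a_3$ maps onto $\mathcal X_0$, and its projection to $y$ has kernel $a_1\cap a_3$; so $\dim\mathcal X_0\le2\delta$. Choose a linear section of $\mathcal X\to D$ and extend it: this gives a linear $X\colon W\to W$ with $(x,Xx)\in\mathcal X$ for $x\in D$. Then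
\begin{equation}\label{eq:rel}
(x,x')\in\mathcal X\quad\Longrightarrow\quad x\in D\ \text{ and }\ Xx-x'\in\mathcal X_0 .
\end{equation}
For $1\le j\le4$ repeat the construction inside $b_j$. The space $G_j'=b_j^1\cap(\tilde b_j^2+b_j^4)$ has codimension at most $2\delta$ in $G_j$, since $b_j\subset_\delta b_j^2+b_j^4\subset_\delta\tilde b_j^2+b_j^4$. For $x\in G_j'$ there is $y\in\tilde b_j^2$ with $x+y\in a_4$, and then $x'\in G_j$ with $x'+y\in a_3$. By \eqref{eq:rel}, $Xx\in G_j+\mathcal X_0$. Hence $XG_j\subset_{2\delta}XG_j'\subseteq G_j+\mathcal X_0\subset_{2\delta}G_j$, and (H1) holds with $4\delta$.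

\emph{Step 3: reading dimensions from the rank vector.} For $J\subseteq\{1,2,3,4\}$ put $R_J=a_1+a_4+\sum_{j\in J}b_j$ and $Q_J=XW+\sum_{j\in J}G_j$. We prove the approximate form of \eqref{eq:RJ}:
\begin{equation}\label{eq:read}
\bigl|(N-\dim R_J)-(\dim W-\dim Q_J)\bigr|\le(2|J|+6)\delta .
\end{equation}
In \eqref{eq:RJ} the space $Q_J$ appears in the second factor, while here $Q_J\subseteq a_1$. So we need a map that carries $a_1$ to $a_2$ along $a_3$. Let $W^\circ=a_1\cap(a_2+a_3)$, of codimension at most $\delta$ in $W$, and choose, as in Step 2, a linear $\tau\colon W\to a_2$ with $x+\tau x\in a_3$ for $x\in W^\circ$. If $x\in W$, $y\in a_2$ and $x+y\in a_3$, then $x\in W^\circ$ and $\tau x-y=(x+\tau x)-(x+y)\in a_3$. Thus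
\begin{equation}\label{eq:tau}
x\in W,\ y\in a_2,\ x+y\in a_3\quad\Longrightarrow\quad\tau x\in y+(a_2\cap a_3),
\end{equation}
where $\dim(a_2\cap a_3)\le\delta$. Let $\pi\colon W\to E/R_J$ be the map $x\mapsto\tau x+R_J$ and $Z=\ker\pi$. We show that $Z$ is close to $Q_J$ and that $\pi$ is almost onto.

(i) \emph{$Q_J\subset_{(2|J|+3)\delta}Z$}; equivalently, $\dim\pi(Q_J)\le(2|J|+3)\delta$. For $u\in D$ pick $y\in a_2$ with $u+y\in a_4$ and $Xu+y\in a_3$. Then $y\in a_1+a_4\subseteq R_J$, so by \eqref{eq:tau} $\pi(XD)$ lies in the image of $a_2\cap a_3$. As $XW\subset_{2\delta}XD$, we get $\dim\pi(XW)\le3\delta$. For $j\in J$, the space $G_j\cap(b_j^2+b_j^3)$ has codimension at most $\delta$ in $G_j$. For $x$ in it there is $y\in b_j^2\subseteq R_J$ with $x+y\in a_3$, so $\pi(x)$ again lies in the image of $a_2\cap a_3$. Hence $\dim\pi(G_j)\le2\delta$.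

(ii) \emph{$Z\subset_{(2|J|+3)\delta}Q_J$.} Let $R'=a_1+a_4+\sum_{j\in J}\tilde b_j^2\subseteq R_J$. Since $b_j\subset_\delta b_j^1+b_j^2\subset_\delta a_1+\tilde b_j^2$, the codimension of $R'$ in $R_J$ is at most $2|J|\delta$. So $Z'=\{x\in W^\circ:\tau x\in R'\}$ has codimension at most $(2|J|+1)\delta$ in $Z$. For $x\in Z'$ write $\tau x=u+w+\sum_jy_j$ with $u\in a_1$, $w\in a_4$, $y_j\in\tilde b_j^2$. Pick $g_j\in G_j$ with $g_j+y_j\in a_3$ and put $y=\tau x-\sum_jy_j\in a_2$. Then $-u+y=w\in a_4$ and
\[
\Bigl(x-\sum_jg_j\Bigr)+y=(x+\tau x)-\sum_j(g_j+y_j)\in a_3 .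
\]
So $(-u,\,x-\sum_jg_j)\in\mathcal X$, and \eqref{eq:rel} gives $x\in Q_J+\mathcal X_0$. Thus $Z'\subset_{2\delta}Q_J$.

(iii) \emph{$\dim\operatorname{coker}\pi\le3\delta$.} For $y\in\tilde b_0^2$ there is $x\in a_1$ with $x+y\in a_3$, so $y\in\tau W+(a_2\cap a_3)$ by \eqref{eq:tau}. Hence $E\subset_{2\delta}a_1+\tilde b_0^2\subset_\delta R_J+\tau W$.

Now $N-\dim R_J=\dim W-\dim Z+\dim\operatorname{coker}\pi$, and $|\dim Z-\dim Q_J|\le(2|J|+3)\delta$ by (i) and (ii). This proves \eqref{eq:read}. The cases $J=\{1,2\}$ and $J=\{1\}$ give the bounds on $\alpha-A$ and $\beta-B$. The cases $J=\{1,3\}$ and $J=\{1\}$, with the fourth line of $\delta$, give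
\[
\dim Q_{\{1,3\}}-\dim Q_{\{1\}}\le\dim R_{\{1,3\}}-\dim R_{\{1\}}+10\delta+8\delta\le19\delta ,
\]
which is (H4) with $19\delta$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ineq}]
By Lemmas~\ref{lem:recover} and~\ref{lem:approx},
\[
f_k(A,B,C)\ge f_k(\alpha,\beta,\gamma)-\bigl(3+8k+10\tbinom k2\bigr)\delta\ge-\kappa_k\delta
\]
with $\kappa_k=19\lambda_k+3+8k+10\binom k2$, which depends only on $k$.
\end{proof}

\section{The face and the main theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:face}]
The inequalities $A\ge0$ and $B\ge A$ are Shannon inequalities, and $f_k(A,B,C)+\kappa_k\delta\ge0$ is Proposition~\ref{prop:ineq}. They are linear and hold for all rank vectors, hence on $\mathcal L_8\supseteq M$. So the face $M_0=M\cap\{\delta=0\}$ maps into $K$. By Proposition~\ref{prop:attain} over $\mathbb F$, the face $M_0$ contains points that map to each $r_m$ and to $(0,0,1)$. The image of $M_0$ is a convex cone, so it contains $K$ by Lemma~\ref{lem:K}, which also gives the second description of $K$ and the extreme rays. Finally, $f_k(r_k)=0$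 and all coordinates of $r_k$ are positive, so lowering a coefficient of $f_k$ produces a form that is negative at $r_k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=8$ and suppose that $M$ is polyhedral. Then $M\cap\{\delta=0\}$ is polyhedral, hence finitely generated, and its linear image $K$ is generated by the images of the generators. This contradicts Lemma~\ref{lem:K}.

Let $n>8$, suppose that $M$ is polyhedral, and let $p$ be the projection to the coordinates $I\subseteq[8]$. Then $p(M)$ is finitely generated, hence closed and polyhedral. The projection of the rank vector of $V_1,\dots,V_n$ is the rank vector of $V_1,\dots,V_8$; since $p$ is linear and continuous and $\mathcal L_8$ is closed, $p(M)\subseteq p(\mathcal L_n)\subseteq\mathcal L_8$. Every rank vector of eight subspaces over $\mathbb F$ lies in $p(M)$, as one sees by adjoining $n-8$ zero subspaces, so the closed convex cone $p(M)$ contains $\mathcal L_8^{\mathbb F}$. This contradicts the case $n=8$.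

For the extreme rays, note that $M$ is a closed cone in the nonnegative orthant, so $M_1=\{h\in M:\sum_Ih_I=1\}$ is compact and convex, and every nonzero point of $M$ is a positive multiple of a point of $M_1$. By Minkowski's theorem, a compact convex subset of a finite-dimensional space is the convex hull of its extreme points, and the extreme points of $M_1$ span exactly the extreme rays of $M$. If $M$ had finitely many extreme rays, it would be finitely generated, hence polyhedral. The last sentence of the theorem is the case $M=\mathcal L_n$.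
\end{proof}

\begin{thebibliography}{1}

\bibitem{LRI}
\emph{On the theory of linear rank inequalities},
\texttt{https://repositorio.unal.edu.co/\allowbreak bitstream/\allowbreak handle/\allowbreak unal/\allowbreak 56999/\allowbreak carolinamejiamoreno.2016.pdf\allowbreak ?sequence=1\&isAllowed=y}.

\end{thebibliography}
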